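# Disjoint club sequences on $\kappa^+$: why $\kappa=\omega_1$ is the only possible case

Throughout, $\kappa$ is a regular uncountable cardinal, and everything is proved in ZFC with no extra hypotheses.

## 1. Clubs in $\kappa$, in $\kappa^+$ and in $P_\kappa(\alpha)$

**Conventions.** A limit ordinal is nonzero. If $f$ is a function on $\kappa$ and $i<\kappa$, then $f[i]=\{f(j):j<i\}$. We write $\mathrm{cf}(\gamma)$ for the cofinality of $\gamma$, and $\mu\cap\mathrm{cof}(\lambda)$ for the set of ordinals below $\mu$ of cofinality $\lambda$. The set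
$$\Lambda=\kappa^+\cap\mathrm{cof}(\kappa)$$
appears all the time. Its least element is $\kappa$; another element is $\kappa+\kappa$. So every $\alpha\in\Lambda$ satisfies $\kappa\le\alpha<\kappa^+$, hence $|\alpha|=\kappa$.

**Textbook facts.** Let $\mu$ be regular uncountable (for us $\mu$ is $\kappa$ or $\kappa^+$).

* (F1) The intersection of fewer than $\mu$ clubs of $\mu$ is club. Hence if a stationary subset of $\mu$ is split into fewer than $\mu$ pieces, one of the pieces is stationary.
* (F2) If $D_j$ is club in $\mu$ for each $j<\mu$, then the diagonal intersection $\{i<\mu: i\in D_j\text{ for all }j<i\}$ is club.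
* (F3) Fodor's lemma: if $A\subseteq\mu$ is stationary and $g(\alpha)<\alpha$ for all $\alpha\in A$, then $g$ is constant on a stationary subset of $A$.
* (F4) If $\gamma$ is an ordinal with $\mathrm{cf}(\gamma)>\omega$, then any two club subsets of $\gamma$ have a club, hence cofinal, intersection.
* (F5) If $\lambda<\mu$ is an infinite regular cardinal, then $\mu\cap\mathrm{cof}(\lambda)$ is stationary in $\mu$. (The supremum of the first $\lambda$ elements of a club lies in the club and has cofinality $\lambda$.) So $\Lambda$ is stationary in $\kappa^+$, and if $\kappa>\omega_1$ then $\kappa\cap\mathrm{cof}(\omega_1)$ is stationary in $\kappa$.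
* (F6) Interleaving. Let $\langle x_i:i<\kappa\rangle$ and $\langle y_i:i<\kappa\rangle$ be $\subseteq$-increasing sequences of sets of size $<\kappa$, continuous (the value at a limit is the union of the earlier values), with the same union. Then the set of limit $i$ with $x_i=y_i$ is club in $\kappa$.

Here is the proof of (F6), since we use it repeatedly. Closure is immediate from continuity. For unboundedness, let $i_0<\kappa$. Each element of $x_{i_0}$ lies in some $y_j$. As $|x_{i_0}|<\kappa$ and $\kappa$ is regular, there is $i_1>i_0$ with $x_{i_0}\subseteq y_{i_1}$. In the same way choose $i_2>i_1$ with $y_{i_1}\subseteq x_{i_2}$, and so on. At $i=\sup_n i_n<\kappa$ both $x_i$ and $y_i$ equal the union of the interleaved chain.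

**Definition.** For an ordinal $\alpha$, $P_\kappa(\alpha)$ is the set of subsets of $\alpha$ of cardinality less than $\kappa$. A set $C\subseteq P_\kappa(\alpha)$ is *club* if it is cofinal in $(P_\kappa(\alpha),\subseteq)$ and closed under unions of $\subseteq$-increasing chains $\langle x_\xi:\xi<\eta\rangle$ with $0<\eta<\kappa$. A set $S\subseteq P_\kappa(\alpha)$ is *stationary* if it meets every club subset of $P_\kappa(\alpha)$.

**Example (clubs).** Take $\alpha=\kappa$. Every ordinal $i<\kappa$ is itself an element of $P_\kappa(\kappa)$. The set of these ordinals is club in $P_\kappa(\kappa)$: a subset of $\kappa$ of size $<\kappa$ is bounded by some $i<\kappa$, and a union of fewer than $\kappa$ ordinals below $\kappa$ is an ordinal below $\kappa$. Another example: for $\beta<\alpha$, the set $\{a\in P_\kappa(\alpha):\beta\in a\}$ is club in $P_\kappa(\alpha)$. If $C$ is club, then so is $\{a\in C:\beta\in a\}$: closure is clear, and given $x$, some $a\in C$ contains $x\cup\{\beta\}$.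

**Example (stationary sets).** The set $S$ of ordinals $i<\kappa$ with $\mathrm{cf}(i)=\omega$ is stationary in $P_\kappa(\kappa)$. Given a club $C$, alternate members $x_n\in C$ and ordinals $i_n<\kappa$ so that $i_n\subseteq x_n\subseteq i_{n+1}$ and $i_n<i_{n+1}$. The union $\bigcup_nx_n=\sup_ni_n$ is in $C\cap S$. If $\kappa=\omega_1$, then $S$ is the set of all limit ordinals below $\omega_1$, which is club. If $\kappa>\omega_1$, then $S$ is not club, because a chain of length $\omega_1$ from $S$ can have union of cofinality $\omega_1$. This difference between $\omega_1$ and larger $\kappa$ will decide everything.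

## 2. Disjoint club sequences and the problem for $\kappa>\omega_1$

**Definition.** A sequence $\langle C_\alpha:\alpha\in A\rangle$ is a *disjoint club sequence on $\kappa^+$* if $A$ is a stationary subset of $\kappa^+\cap\mathrm{cof}(\kappa)$, each $C_\alpha$ is a club subset of $P_\kappa(\alpha)$, and $C_\alpha\cap C_\beta=\emptyset$ for all $\alpha<\beta$ in $A$. A *disjoint stationary sequence on $\kappa^+$* is defined in the same way, except that each $C_\alpha$ is only required to be a stationary subset of $P_\kappa(\alpha)$.

**Example.** Two indices are easy to separate. In $P_\kappa(\kappa)$ take the club of all ordinals below $\kappa$; in $P_\kappa(\kappa+\kappa)$ take the club $\{a:\kappa\in a\}$. These are disjoint, since no subset of $\kappa$ has $\kappa$ as an element. On the other hand $C_\alpha=P_\kappa(\alpha)$ for $\alpha\in\Lambda$ satisfies every clause but disjointness, since $\emptyset$ is in all of them. The difficulty is to have disjointness along a stationary set of indices.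

The following is known. The existence of a disjoint club sequence on $\omega_2$ (the case $\kappa=\omega_1$) is a consequence of Martin's Maximum, and is equiconsistent with the existence of a Mahlo cardinal. For an arbitrary regular uncountable $\kappa$, it is consistent that there is a disjoint *stationary* sequence on $\kappa^+$. The problem we discuss comes from "Some Applications Of Mixed Support Iterations" (http://www.math.unt.edu/~jkrueger/paper11.pdf):

> Is it consistent, relative to ZFC and possibly large cardinals, that there is a disjoint club sequence on $\kappa^+$ for some regular $\kappa$ larger than $\omega_1$?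

The answer is no, and ZFC alone refutes it.

**Theorem 2.** Let $\kappa>\omega_1$ be regular, $A\subseteq\Lambda$ stationary, and $C_\alpha\subseteq P_\kappa(\alpha)$ club for $\alpha\in A$. Then for some stationary $A'\subseteq A$, $\bigcap_{\alpha\in A'}C_\alpha\ne\emptyset$. In particular there is no disjoint club sequence on $\kappa^+$.

So $\omega_1$ is the only regular uncountable $\kappa$ for which a disjoint club sequence on $\kappa^+$ can consistently exist. Theorem 2 will follow from a statement about stationary sets, valid for all regular uncountable $\kappa$.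

**Theorem 1.** Let $A\subseteq\Lambda$ be stationary in $\kappa^+$. For $\alpha\in A$ let $S_\alpha\subseteq P_\kappa(\alpha)$ be such that $\{a\in S_\alpha:\mathrm{cf}(\sup a)>\omega\}$ is stationary in $P_\kappa(\alpha)$. Then there are a stationary $A'\subseteq A$ and a single set $a$ with $a\in\bigcap_{\alpha\in A'}S_\alpha$.

## 3. Bounded and nonstationary index sets: disjoint clubs do exist

Before proving that something is impossible, let us see how far one can get. Both constructions below work for every regular uncountable $\kappa$.

**Bounded index sets.** Let $\kappa<\theta<\kappa^+$. We build pairwise disjoint clubs $C_\alpha\subseteq P_\kappa(\alpha)$ for all $\alpha\in\Lambda\cap\theta$. Fix a surjection $f:\kappa\to\theta$. By (F6) applied to $f[i]\cap\kappa$ and $i$, the set $E$ of limit $i<\kappa$ with $f[i]\cap\kappa=i$ is club. For $\alpha\in\Lambda\cap\theta$ put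
$$D_\alpha=\{i\in E:\alpha\in f[i]\},\qquad C_\alpha=\{f[i]\cap\alpha:i\in D_\alpha\}.$$
The set $D_\alpha$ is a tail of $E$, so it is club in $\kappa$. The set $C_\alpha$ is cofinal in $P_\kappa(\alpha)$, since any $x\in P_\kappa(\alpha)$ is contained in $f[i]$ for all large $i$. If $a=f[i]\cap\alpha$ with $i\in D_\alpha$, then $a\cap\kappa=i$, because $\kappa\le\alpha$: the index can be read off from the set. So along a $\subseteq$-increasing chain of length $<\kappa$ from $C_\alpha$ the indices increase weakly, their supremum is in $D_\alpha$, and $C_\alpha$ is closed. Finally suppose $\alpha<\alpha'$ and $a=f[i]\cap\alpha=f[i']\cap\alpha'$ with $i\in D_\alpha$, $i'\in D_{\alpha'}$. Then $i=a\cap\kappa=i'$. Since $\alpha\in f[i]=f[i']$ and $\alpha<\alpha'$, we get $\alpha\in a$; but $a\subseteq\alpha$, a contradiction.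

**Nonstationary index sets.** Let $A\subseteq\Lambda$ be nonstationary, and let $E\subseteq\kappa^+$ be a club disjoint from $A$ with $0\in E$. For $\alpha\in A$ let $e(\alpha)=\sup(E\cap\alpha)$ and $e^+(\alpha)=\min(E\setminus\alpha)$. As $E$ is closed and $\alpha\notin E$, we have $e(\alpha)\in E$ and $e(\alpha)<\alpha<e^+(\alpha)$. Take the clubs just built for $\theta=e^+(\alpha)$, and let $C_\alpha$ consist of those members of the $\alpha$-th club that have $e(\alpha)$ as an element; this is again club. If $\alpha<\alpha'$ in $A$ have the same $e^+$, then $C_\alpha\cap C_{\alpha'}=\emptyset$ by the bounded case. If not, then $\alpha<e^+(\alpha)\le e(\alpha')$, so $e(\alpha')$ belongs to every member of $C_{\alpha'}$ and to no member of $C_\alpha$.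

Any refutation must therefore use the stationarity of $A$. That means Fodor's lemma.

## 4. Fodor plus counting, and the obstacle of too many small sets

Here is the argument most people would try first. Suppose each $C_\alpha\subseteq P_\kappa(\alpha)$, $\alpha\in A$, is club, or just stationary. Choose any $a_\alpha\in C_\alpha$. Since $|a_\alpha|<\kappa=\mathrm{cf}(\alpha)$, we have $\sup a_\alpha<\alpha$. By Fodor's lemma there are $\gamma<\kappa^+$ and a stationary $A_1\subseteq A$ with $\sup a_\alpha=\gamma$ for all $\alpha\in A_1$. So $\kappa^+$ many sets $a_\alpha$ have all been chosen from $P_\kappa(\gamma+1)$. If $\kappa^{<\kappa}=\kappa$, then $|P_\kappa(\gamma+1)|\le\kappa$, and by (F1) the set $a_\alpha$ is constant on a stationary subset of $A_1$. So under $\kappa^{<\kappa}=\kappa$ there is not even a disjoint stationary sequence on $\kappa^+$.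

Without cardinal arithmetic the argument stops exactly at the last step. The set $P_\kappa(\gamma+1)$ may have $\kappa^+$ or more elements, and nothing prevents the $a_\alpha$ from being pairwise different. Controlling the supremum is not enough; the freedom in choosing $a_\alpha$ must be cut down to $\kappa$ possibilities.

There is a natural way to cut it down for a single $\alpha$. Fix a surjection $f_\alpha:\kappa\to\alpha$. The sets $f_\alpha[i]$, $i<\kappa$, form a club in $P_\kappa(\alpha)$ (this is Lemma 3(1) below), so we can always pick $a_\alpha=f_\alpha[i_\alpha]$ for some $i_\alpha$. Now there are only $\kappa$ candidates for each $\alpha$. But the list of candidates depends on $f_\alpha$, and there are $\kappa^+$ many unrelated surjections. Making $\sup a_\alpha$ and $i_\alpha$ constant by Fodor and (F1) does not yet make $f_\alpha[i]$ and $f_{\alpha'}[i]$ equal.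

The idea that gets past this is **coherence**. For club many $i$, the set $f_\alpha[i]$ satisfies
$$f_\alpha[i]\cap\beta=f_\beta[i]\quad\text{for every }\beta\in f_\alpha[i].$$
So once $i$ is known, every initial piece of $f_\alpha[i]$ below one of its own elements $\beta$ is determined by $\beta$ alone and no longer by $\alpha$. If $f_\alpha[i]$ and $f_{\alpha'}[i]$ have the same supremum $\gamma$ and have cofinally many *common* elements below $\gamma$, they are equal. To get common elements, arrange that each contains a club subset of $\gamma$; two clubs of $\gamma$ meet when $\mathrm{cf}(\gamma)>\omega$. For $\mathrm{cf}(\gamma)=\omega$ this fails, since two cofinal sets of order type $\omega$ may be disjoint (the evens and the odds in $\omega$). That is where the hypothesis $\mathrm{cf}(\sup a)>\omega$ in Theorem 1 comes from, and why $\kappa=\omega_1$ escapes: there every limit $i<\omega_1$ has cofinality $\omega$.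

## 5. The coherent enumerations $f_\alpha[i]$, $i\in G_\alpha$

**Fixed data.** For $0<\beta<\kappa^+$ fix a surjection $f_\beta:\kappa\to\beta$, and let $f_0[i]=\emptyset$ for all $i$. For $\alpha\in\Lambda$ fix a strictly increasing, continuous, cofinal $c_\alpha:\kappa\to\alpha$.

**Definition.** For $\alpha\in\Lambda$ let $G_\alpha$ be the set of limit $i<\kappa$ such that

* (a) $c_\alpha[i]\subseteq f_\alpha[i]\subseteq c_\alpha(i)$;
* (b) for every $\beta\in f_\alpha[i]$, $f_\alpha[i]\cap\beta=f_\beta[i]$.

If $i\in G_\alpha$, then $c_\alpha(i)=\sup c_\alpha[i]$ by continuity, so (a) gives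
$$\sup f_\alpha[i]=c_\alpha(i)<\alpha,\qquad \mathrm{cf}(c_\alpha(i))=\mathrm{cf}(i),\tag{1}$$
and this supremum is not an element of $f_\alpha[i]$.

**Example.** With well-chosen data one can see $G_\alpha$ by hand. For $0<\beta<\kappa$ let $f_\beta(j)=j$ if $j<\beta$ and $f_\beta(j)=0$ otherwise; then $f_\beta[i]=\beta$ whenever $i\ge\beta$. Let $f_\kappa$ and $c_\kappa$ be the identity. For limit $i<\kappa$ we have $f_\kappa[i]=c_\kappa[i]=c_\kappa(i)=i$, and $f_\kappa[i]\cap\beta=\beta=f_\beta[i]$ for $\beta<i$. So $G_\kappa$ is the set of all limit $i<\kappa$. Next write each $j<\kappa$ as $\lambda+2n$ or $\lambda+2n+1$ with $\lambda$ zero or limit and $n<\omega$, and for $0<\xi\le\kappa$ let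
$$f_{\kappa+\xi}(\lambda+2n)=\lambda+n,\qquad f_{\kappa+\xi}(\lambda+2n+1)=\kappa+\lambda+n\ \text{ if }\lambda+n<\xi,\ \text{ and }0\text{ otherwise.}$$
For limit $i$ this gives $f_{\kappa+\xi}[i]=i\cup[\kappa,\kappa+\min(\xi,i))$. Take $\alpha=\kappa+\kappa$ and $c_\alpha(j)=\kappa+j$. Then $f_\alpha[i]=i\cup[\kappa,\kappa+i)$ contains $c_\alpha[i]=[\kappa,\kappa+i)$ and is contained in $\kappa+i=c_\alpha(i)$, which is (a). For (b): if $\beta<i$, both sides are $\beta$; if $\beta=\kappa$, both are $i$; if $\beta=\kappa+\xi$ with $0<\xi<i$, both are $i\cup[\kappa,\kappa+\xi)$. So again $G_\alpha$ consists of all limit $i<\kappa$.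

In general one cannot make all choices this nicely, but club many $i$ always work.

**Lemma 1.** For $\alpha\in\Lambda$, $G_\alpha$ is club in $\kappa$.

*Proof.* **Step 1: condition (a) holds on a club.** Choose $g,h:\kappa\to\kappa$ with $f_\alpha(g(j))=c_\alpha(j)$ (possible as $f_\alpha$ is onto $\alpha$) and $f_\alpha(j)<c_\alpha(h(j))$ (possible as $c_\alpha$ is cofinal). The limit $i<\kappa$ closed under $g$ and $h$ form a club. For such $i$ and $j<i$ we have $c_\alpha(j)=f_\alpha(g(j))\in f_\alpha[i]$ and $f_\alpha(j)<c_\alpha(h(j))<c_\alpha(i)$. So (a) holds at $i$, and the set of limit $i$ satisfying (a) is unbounded. It is also closed: if $i=\sup_\xi i_\xi$ where each $i_\xi$ satisfies (a), then $c_\alpha[i]=\bigcup_\xi c_\alpha[i_\xi]\subseteq\bigcup_\xi f_\alpha[i_\xi]=f_\alpha[i]$, and $f_\alpha[i]\subseteq\bigcup_\xi c_\alpha(i_\xi)\subseteq c_\alpha(i)$ because $c_\alpha$ is increasing.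

**Step 2: condition (b) for one fixed $\beta$.** Let $\beta<\alpha$. The sequences $\langle f_\alpha[i]\cap\beta:i<\kappa\rangle$ and $\langle f_\beta[i]:i<\kappa\rangle$ are $\subseteq$-increasing and continuous, consist of sets of size $<\kappa$, and both have union $\beta$. By (F6), the set $K_\beta$ of limit $i$ with $f_\alpha[i]\cap\beta=f_\beta[i]$ is club.

**Step 3: condition (b) for all relevant $\beta$ at once.** The elements of $f_\alpha[i]$ are the $f_\alpha(j)$ with $j<i$. So a limit $i$ satisfies (b) if and only if $i\in K_{f_\alpha(j)}$ for all $j<i$. Thus the limit ordinals satisfying (b) are the limit ordinals in the diagonal intersection of the clubs $K_{f_\alpha(j)}$, $j<\kappa$, and they form a club by (F2). Intersect with the club of Step 1. $\square$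

**Lemma 2 (uniqueness).** Let $\alpha,\alpha'\in\Lambda$, $i\in G_\alpha\cap G_{\alpha'}$, $\mathrm{cf}(i)>\omega$, and $c_\alpha(i)=c_{\alpha'}(i)$. Then $f_\alpha[i]=f_{\alpha'}[i]$.

*Proof.* **Step 1: find cofinally many common elements.** Let $\gamma=c_\alpha(i)=c_{\alpha'}(i)$; then $\mathrm{cf}(\gamma)=\mathrm{cf}(i)>\omega$. The set $c_\alpha[i]$ is cofinal in $\gamma$. It is closed in $\gamma$: if $\delta<\gamma$ is a limit of elements $c_\alpha(j)$ with $j<i$, the supremum $j^*$ of these $j$ satisfies $c_\alpha(j^*)=\delta<c_\alpha(i)$ by continuity, so $j^*<i$ and $\delta\in c_\alpha[i]$. The same holds for $\alpha'$. By (F4), $X=c_\alpha[i]\cap c_{\alpha'}[i]$ is cofinal in $\gamma$, and by (a) $X\subseteq f_\alpha[i]\cap f_{\alpha'}[i]$.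

**Step 2: compare below each common element.** For $\beta\in X$, condition (b) applied on both sides gives
$$f_\alpha[i]\cap\beta=f_\beta[i]=f_{\alpha'}[i]\cap\beta.$$
Both sets are subsets of $\gamma$ by (a), and $X$ is cofinal in $\gamma$, so they are equal. $\square$

The last ingredient translates between clubs of $\kappa$ and clubs of $P_\kappa(\alpha)$.

**Lemma 3.** Let $\alpha\in\Lambda$.

1. If $D\subseteq\kappa$ is club, then $\{f_\alpha[i]:i\in D\}$ is club in $P_\kappa(\alpha)$.
2. If $C\subseteq P_\kappa(\alpha)$ is club, then $\{i<\kappa:i\text{ limit},\ f_\alpha[i]\in C\}$ is club in $\kappa$.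

*Proof of 1.* **Cofinality.** Let $x\in P_\kappa(\alpha)$. Each element of $x$ is some $f_\alpha(j)$, and $\kappa$ is regular, so $x\subseteq f_\alpha[i]$ for all large $i$, in particular for some $i\in D$.

**Closure.** Let $\langle x_\xi:\xi<\eta\rangle$, $0<\eta<\kappa$, be a $\subseteq$-increasing chain from this set. A given $x_\xi$ may come from several indices, so let $i_\xi$ be the *least* $i\in D$ with $f_\alpha[i]=x_\xi$. These are weakly increasing. Indeed, if $\xi<\xi'$ and $i_{\xi'}<i_\xi$, then $x_{\xi'}=f_\alpha[i_{\xi'}]\subseteq f_\alpha[i_\xi]=x_\xi\subseteq x_{\xi'}$, so $f_\alpha[i_{\xi'}]=x_\xi$, contradicting the minimality of $i_\xi$. Let $i^*=\sup_\xi i_\xi$. Then $i^*<\kappa$ by regularity, $i^*\in D$ because $D$ is closed, and $f_\alpha[i^*]=\bigcup_\xi f_\alpha[i_\xi]=\bigcup_\xi x_\xi$.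

*Proof of 2.* **Closure.** If $i<\kappa$ is the supremum of an increasing sequence $\langle i_\xi:\xi<\mathrm{cf}(i)\rangle$ from the set, then $f_\alpha[i]=\bigcup_\xi f_\alpha[i_\xi]$ is the union of a chain from $C$ of length $<\kappa$, so it is in $C$.

**Unboundedness.** Given $i_0<\kappa$, choose $i_0<i_1<\cdots$ and $x_n\in C$ with $f_\alpha[i_n]\subseteq x_n\subseteq f_\alpha[i_{n+1}]$. This is possible because $C$ is cofinal and because $x_n$ is contained in $f_\alpha[i]$ for all large $i$. Then $i=\sup_ni_n$ is a limit below $\kappa$, and $f_\alpha[i]=\bigcup_nx_n\in C$. $\square$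

## 6. Freezing the supremum and the index: Theorems 1 and 2

*Proof of Theorem 1.* **Step 1: choose a canonical member of $S_\alpha$.** Let $\alpha\in A$. By Lemmas 1 and 3(1), $\{f_\alpha[i]:i\in G_\alpha\}$ is club in $P_\kappa(\alpha)$. It meets the stationary set $\{a\in S_\alpha:\mathrm{cf}(\sup a)>\omega\}$. So there is $i_\alpha\in G_\alpha$ with
$$f_\alpha[i_\alpha]\in S_\alpha,\qquad \mathrm{cf}(\sup f_\alpha[i_\alpha])>\omega.$$
Put $\gamma_\alpha=c_\alpha(i_\alpha)$. By (1), $\gamma_\alpha=\sup f_\alpha[i_\alpha]<\alpha$ and $\mathrm{cf}(i_\alpha)=\mathrm{cf}(\gamma_\alpha)>\omega$.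

**Step 2: make the supremum and the index constant.** The map $\alpha\mapsto\gamma_\alpha$ is regressive on the stationary set $A$, so by Fodor's lemma it is constant on a stationary subset. That subset is split into at most $\kappa$ pieces by the value of $i_\alpha<\kappa$, so by (F1), applied in $\kappa^+$, one piece is stationary. So there are a stationary $A'\subseteq A$ and $\gamma,i$ with $\gamma_\alpha=\gamma$ and $i_\alpha=i$ for all $\alpha\in A'$.

**Step 3: conclude by uniqueness.** For $\alpha,\alpha'\in A'$ we have $i\in G_\alpha\cap G_{\alpha'}$, $\mathrm{cf}(i)>\omega$ and $c_\alpha(i)=\gamma=c_{\alpha'}(i)$. By Lemma 2, $f_\alpha[i]=f_{\alpha'}[i]$. Call this common set $a$. Then $a\in S_\alpha$ for all $\alpha\in A'$. $\square$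

If $\kappa=\omega_1$, Theorem 1 is true but empty: every member of the club $\{f_\alpha[i]:i\in G_\alpha\}$ has supremum of cofinality $\mathrm{cf}(i)=\omega$, so its hypothesis never holds. For $\kappa>\omega_1$, clubs always satisfy the hypothesis.

*Proof of Theorem 2.* Let $\kappa>\omega_1$ be regular and $\alpha\in A$. **Step 1: check the hypothesis of Theorem 1 for $S_\alpha=C_\alpha$.** We must show that $\{a\in C_\alpha:\mathrm{cf}(\sup a)>\omega\}$ meets every club $C\subseteq P_\kappa(\alpha)$. By Lemma 3(2), applied to $C$ and to $C_\alpha$, and by Lemma 1, the set $\{i\in G_\alpha:f_\alpha[i]\in C\cap C_\alpha\}$ is an intersection of three clubs of $\kappa$, hence club. Since $\kappa>\omega_1$ is regular, $\kappa\cap\mathrm{cof}(\omega_1)$ is stationary in $\kappa$ by (F5). So there is such an $i$ with $\mathrm{cf}(i)=\omega_1$. Then $a=f_\alpha[i]\in C\cap C_\alpha$, and $\mathrm{cf}(\sup a)=\mathrm{cf}(c_\alpha(i))=\omega_1$ by (1).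

**Step 2: apply Theorem 1.** It gives a stationary $A'\subseteq A$ and a set $a\in\bigcap_{\alpha\in A'}C_\alpha$. In particular $C_\alpha\cap C_\beta\ne\emptyset$ for some $\alpha<\beta$ in $A$, so $\langle C_\alpha:\alpha\in A\rangle$ is not a disjoint club sequence. $\square$

Neither hypothesis can be dropped, by the known results quoted in Section 2. In Theorem 2, $\kappa>\omega_1$ is needed because disjoint club sequences on $\omega_2$ are consistent. In Theorem 1, the condition on $\mathrm{cf}(\sup a)$ cannot be dropped for any $\kappa$, because disjoint stationary sequences on $\kappa^+$ are consistent.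

## 7. What a disjoint stationary sequence must look like

The same tools restrict the disjoint stationary sequences that can exist.

**Theorem 3.** Let $\langle S_\alpha:\alpha\in A\rangle$ be a disjoint stationary sequence on $\kappa^+$. Then

1. for all but nonstationarily many $\alpha\in A$, $\{a\in S_\alpha:\mathrm{cf}(\sup a)>\omega\}$ is nonstationary in $P_\kappa(\alpha)$;
2. $\kappa^\omega>\kappa$. In particular, if $\kappa=\omega_n$ with $1\le n<\omega$, then $2^\omega\ge\omega_{n+1}$.

*Proof of 1.* Let $B$ be the set of $\alpha\in A$ for which $\{a\in S_\alpha:\mathrm{cf}(\sup a)>\omega\}$ is stationary. If $B$ were stationary, Theorem 1 applied to $\langle S_\alpha:\alpha\in B\rangle$ would give a set lying in $S_\alpha$ for stationarily many $\alpha$, contradicting disjointness.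

Since the suprema of the members of the club $\{f_\alpha[i]:i\in G_\alpha\}$ are limit ordinals, this says that, off a nonstationary set of $\alpha$ and modulo nonstationary sets, $S_\alpha$ consists of sets $a$ with $\mathrm{cf}(\sup a)=\omega$.

*Proof of 2.* Suppose $\kappa^\omega=\kappa$; we look for a contradiction.

**Step 1: freeze as before.** For each $\alpha\in A$ the club $\{f_\alpha[i]:i\in G_\alpha\}$ meets $S_\alpha$, so choose $i_\alpha\in G_\alpha$ with $f_\alpha[i_\alpha]\in S_\alpha$. By (1), $c_\alpha(i_\alpha)<\alpha$. As in Step 2 of the proof of Theorem 1, there are a stationary $A'\subseteq A$ and $\gamma,i$ with $c_\alpha(i_\alpha)=\gamma$ and $i_\alpha=i$ for all $\alpha\in A'$.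

**Step 2: the case $\mathrm{cf}(i)>\omega$.** By Lemma 2, $f_\alpha[i]=f_{\alpha'}[i]\in S_\alpha\cap S_{\alpha'}$ for all $\alpha,\alpha'\in A'$, contradicting disjointness.

**Step 3: the case $\mathrm{cf}(i)=\omega$.** There may be no common elements now, but coherence still allows us to count. For each $\alpha\in A'$ choose a sequence $\langle\beta_n^\alpha:n<\omega\rangle$ from $c_\alpha[i]$ that is cofinal in $\gamma$. By (a), $\beta^\alpha_n\in f_\alpha[i]$ and $f_\alpha[i]\subseteq\gamma$, so by (b)
$$f_\alpha[i]=\bigcup_n\bigl(f_\alpha[i]\cap\beta_n^\alpha\bigr)=\bigcup_nf_{\beta_n^\alpha}[i].$$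
As $i$ is fixed, $f_\alpha[i]$ is determined by the sequence $\langle\beta^\alpha_n:n<\omega\rangle\in{}^\omega\gamma$. Since $|\gamma|\le\kappa$, we have $|{}^\omega\gamma|\le\kappa^\omega=\kappa<\kappa^+=|A'|$. So there are $\alpha\ne\alpha'$ in $A'$ with $f_\alpha[i]=f_{\alpha'}[i]\in S_\alpha\cap S_{\alpha'}$, a contradiction.

**Step 4: the case $\kappa=\omega_n$.** Every function from $\omega$ to $\omega_{m+1}$ is bounded, which gives Hausdorff's formula $\omega_{m+1}^\omega=\omega_{m+1}\cdot\omega_m^\omega$. Starting from $\omega_0^\omega=2^\omega$, induction yields $\omega_n^\omega=\omega_n\cdot2^\omega$. So $\omega_n^\omega>\omega_n$ means $2^\omega>\omega_n$, that is, $2^\omega\ge\omega_{n+1}$. $\square$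

Compare Section 4: the naive count excludes disjoint stationary sequences under $\kappa^{<\kappa}=\kappa$; coherence lowers the requirement to $\kappa^\omega=\kappa$.

## 8. A thin stationary subset of $P_\kappa(\kappa^+)$

**Definition.** A set $T\subseteq P_\kappa(\kappa^+)$ is *thin* if $|\{a\cap\beta:a\in T\}|\le\kappa$ for every $\beta<\kappa^+$.

**Example.** If $\kappa^{<\kappa}=\kappa$, all of $P_\kappa(\kappa^+)$ is thin, since $a\cap\beta\in P_\kappa(\beta)$ and $|P_\kappa(\beta)|\le\kappa$. In ZFC, the set of ordinals below $\kappa$ is thin, since $a\cap\beta=\min(a,\beta)$ is always an ordinal below $\kappa$; but it is not stationary in $P_\kappa(\kappa^+)$, because it misses the club $\{a:\kappa\in a\}$.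

**Theorem 4.** If $\kappa>\omega_1$ is regular, there is a thin stationary set $T\subseteq P_\kappa(\kappa^+)$. Moreover $T\cap P_\kappa(\alpha)$ is stationary in $P_\kappa(\alpha)$ for every $\alpha\in\Lambda$.

The natural candidate is the set of all $f_\alpha[i]$ with $i\in G_\alpha$ and $\mathrm{cf}(i)>\omega$. To count the traces $a\cap\beta$ when $\beta\notin a$, we look at the first element of $a$ above $\beta$, and for this we need a little more closure.

*Proof.* **Step 1: refine $G_\alpha$.** For $\alpha\in\Lambda$ let $H_\alpha$ be the set of $i\in G_\alpha$ such that for every $\beta\in f_\alpha[i]$: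

* if $\beta\in\Lambda$, then $i\in G_\beta$;
* if $\beta$ is a limit ordinal with $\mathrm{cf}(\beta)<\kappa$, then $f_\alpha[i]\cap\beta$ is cofinal in $\beta$;
* if $\beta=\eta+1$, then $\eta\in f_\alpha[i]$.

Every nonzero $\beta<\kappa^+$ falls under exactly one of these cases. For a fixed $\beta<\alpha$, the requirement holds for a set of $i$ containing a club $L_\beta$. In the first case take $L_\beta=G_\beta$. In the second, a cofinal subset of $\beta$ of size $<\kappa$ is contained in $f_\alpha[i]$ for all large $i$, so a tail works. In the third, $\eta\in f_\alpha[i]$ for all large $i$. For $\beta=0$ let $L_\beta=\kappa$. The intersection of $G_\alpha$ with the diagonal intersection of the clubs $L_{f_\alpha(j)}$, $j<\kappa$, is club by Lemma 1 and (F2), and it is contained in $H_\alpha$. Now put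
$$T=\{f_\alpha[i]:\alpha\in\Lambda,\ i\in H_\alpha,\ \mathrm{cf}(i)>\omega\}.$$

**Step 2: $T\cap P_\kappa(\alpha)$ is stationary in $P_\kappa(\alpha)$ for $\alpha\in\Lambda$.** Let $C\subseteq P_\kappa(\alpha)$ be club. By Lemma 3(2) and Step 1, $\{i\in H_\alpha:f_\alpha[i]\in C\}$ contains a club of $\kappa$. As $\kappa>\omega_1$, it has an element $i$ of cofinality $\omega_1$ by (F5), and $f_\alpha[i]\in T\cap C$.

**Step 3: $T$ is stationary in $P_\kappa(\kappa^+)$.** We reflect a club to some $\alpha\in\Lambda$ and use Step 2. Let $C\subseteq P_\kappa(\kappa^+)$ be club. For $\beta<\kappa^+$ and $i<\kappa$ pick $x_{\beta,i}\in C$ with $f_\beta[i]\subseteq x_{\beta,i}$. The set $\bigcup_{i<\kappa}x_{\beta,i}$ has size at most $\kappa$, so there is $h(\beta)<\kappa^+$ with $\bigcup_{i<\kappa}x_{\beta,i}\subseteq h(\beta)$. The ordinals below $\kappa^+$ closed under $h$ form a club, and $\Lambda$ is stationary, so choose $\alpha\in\Lambda$ closed under $h$.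

Then $C\cap P_\kappa(\alpha)$ is club in $P_\kappa(\alpha)$. Closure is clear, since the union of a chain of length $<\kappa$ from $C\cap P_\kappa(\alpha)$ is in $C$ and is a subset of $\alpha$. For cofinality, let $x\in P_\kappa(\alpha)$. Since $\mathrm{cf}(\alpha)=\kappa>|x|$, there is $0<\beta<\alpha$ with $x\subseteq\beta$. For some $i<\kappa$ we have $x\subseteq f_\beta[i]\subseteq x_{\beta,i}\subseteq h(\beta)\subseteq\alpha$, and $x_{\beta,i}\in C$. By Step 2, $T\cap C\ne\emptyset$.

**Step 4: $T$ is thin.** Fix $\beta<\kappa^+$ and let $a=f_\alpha[i]\in T$ with $\alpha\in\Lambda$, $i\in H_\alpha$ and $\mathrm{cf}(i)>\omega$. We show that $a\cap\beta$ is one of at most $\kappa$ sets depending only on $\beta$. For a pair $(\delta,i)$ with $\mathrm{cf}(i)>\omega$, Lemma 2 says that $f_{\alpha''}[i]$ is the same set for all $\alpha''\in\Lambda$ with $i\in G_{\alpha''}$ and $c_{\alpha''}(i)=\delta$. Call this set $s(\delta,i)$, if there is such an $\alpha''$.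

*Case 1: $a\cap\beta=\emptyset$.* One possibility.

*Case 2: $a\cap\beta$ has a maximum $\eta$.* Then $\eta\in a$, so by (b) $a\cap\beta=(a\cap\eta)\cup\{\eta\}=f_\eta[i]\cup\{\eta\}$. There are at most $\kappa$ pairs $(\eta,i)$ with $\eta<\beta$ and $i<\kappa$.

*Case 3: $a\cap\beta$ is nonempty without maximum, and $a\subseteq\beta$.* Let $\delta=\sup(a\cap\beta)\le\beta$. Then $a\cap\beta=f_\alpha[i]$ and $c_\alpha(i)=\sup a=\delta$ by (1), so $a\cap\beta=s(\delta,i)$.

*Case 4: $a\cap\beta$ is nonempty without maximum, and $a\not\subseteq\beta$.* Let again $\delta=\sup(a\cap\beta)\le\beta$, and let $\beta'=\min(a\setminus\beta)$. Since $a$ has no element in $[\beta,\beta')$, condition (b) at $\beta'\in a$ gives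
$$a\cap\beta=a\cap\beta'=f_{\beta'}[i].\tag{2}$$
The ordinal $\beta'$ could depend on $\alpha$, and there are $\kappa^+$ candidates for it, so we must eliminate it. This is what $H_\alpha$ is for.

* $\beta'\ne0$, because $a\cap\beta'\ne\emptyset$.
* $\beta'$ is not a successor $\eta+1$: otherwise $\eta\in a$ since $i\in H_\alpha$, and $\eta$ would be the maximum of $a\cap\beta'=a\cap\beta$.
* If $\beta'$ is a limit with $\mathrm{cf}(\beta')<\kappa$, then $a\cap\beta'$ is cofinal in $\beta'$ since $i\in H_\alpha$. But $a\cap\beta'=a\cap\beta\subseteq\beta$, so $\beta'\le\beta$, hence $\beta'=\beta$. By (2), $a\cap\beta=f_\beta[i]$, which leaves at most $\kappa$ possibilities.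
* If $\beta'\in\Lambda$, then $i\in G_{\beta'}$ since $i\in H_\alpha$. By (1), $f_{\beta'}[i]$ has supremum $c_{\beta'}(i)$, and by (2) this supremum is $\delta$. So $a\cap\beta=f_{\beta'}[i]=s(\delta,i)$.

There are at most $\kappa$ pairs $(\delta,i)$ with $\delta\le\beta$ and $i<\kappa$, so the sets $s(\delta,i)$ contribute at most $\kappa$ possibilities. Altogether $|\{a\cap\beta:a\in T\}|\le\kappa$. $\square$
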